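# Square Roots of May Modules under H-Isomorphism

## 1. Heights, nice submodules, May modules and H-isomorphism

Throughout, $\mathbf R$ is a fixed complete discrete valuation domain with prime $p$ and quotient field $K$. All modules are $\mathbf R$-modules, and rank means torsion-free rank, that is, $\operatorname{rank} M=\dim_K(K\otimes M)$. We write $\mathbb N=\{0,1,2,\dots\}$.

**Heights.** Put $p^0M=M$, $p^{\alpha+1}M=p(p^\alpha M)$, and $p^\lambda M=\bigcap_{\alpha<\lambda}p^\alpha M$ for limit $\lambda$. The height $|m|=|m|_M$ is the ordinal $\alpha$ with $m\in p^\alpha M\setminus p^{\alpha+1}M$, or $\infty$ if $m$ lies in every $p^\alpha M$. We use constantly that $|m+m'|\ge\min(|m|,|m'|)$, with equality when the two heights differ, that $|pm|>|m|$ unless $|m|=\infty$, and that units do not change heights. A module is *reduced* if it has no nonzero divisible submodule; then $|m|=\infty$ only for $m=0$. The *length* of a reduced module is the least $\lambda$ with $p^\lambda M=0$.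

**Example 1.** Let $H$ be generated by $y$ and $x_{k,i}$ ($1\le i\le k<\omega$), with relations $py=0$, $px_{k,1}=y$, $px_{k,i+1}=x_{k,i}$. Then $y\ne0$, because $y\mapsto p^{-1}$, $x_{k,i}\mapsto p^{-1-i}$ defines a homomorphism $H\to K/\mathbf R$. Since $y=p^kx_{k,k}$ for all $k$, we have $|y|\ge\omega$. The quotient $H/\mathbf Ry\cong\bigoplus_k\mathbf R/p^k$ has no nonzero elements of infinite height, so $p^\omega H\subseteq\mathbf Ry$ and $p^{\omega+1}H=0$. Hence $|y|=\omega$, and $H$ is reduced of length $\omega+1$.

**Valuated submodules.** Every submodule $B\subseteq M$ is regarded as a valuated module: the value of $b\in B$ is the height $|b|$ taken in $M$. An isomorphism between two such modules that preserves values is called an *isometry*. A direct sum is a *valuated direct sum* if the value of a sum is the minimum of the values of its components. For instance, in $M=\mathbf R\oplus\mathbf R$ the submodule generated by $b=(1,0)$ and $c=(1,p)$ is $\mathbf Rb\oplus\mathbf Rc$ as a module, but $b$ and $c$ have value $0$ while $b-c=(0,-p)$ has value $1$, so the sum is not a valuated direct sum.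

**Nice submodules.** $B$ is *nice* in $M$ if every coset $m+B$ contains an element of maximal height ($\infty$ allowed).

**Example 2.** Let $W=\bigoplus_{k\ge0}\mathbf Rb_k$. The height of $\sum r_kb_k$ is the least $p$-adic valuation of the $r_k$. For any $f:\mathbb N\to\mathbb N$ the submodule $B_f=\bigoplus_kp^{f(k)}\mathbf Rb_k$ is nice. Indeed, in a coset of $B_f$ we may replace each coordinate divisible by $p^{f(k)}$ by $0$; a coordinate $r_k$ not divisible by $p^{f(k)}$ has the same valuation as every element of $r_k+p^{f(k)}\mathbf R$. So the height is maximized coordinate by coordinate.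

Now let $\theta:W\to K/\mathbf R$ send $b_k$ to $p^{-k}+\mathbf R$, and let $F=\ker\theta$. Then $b_1\notin F$, but $b_1+F$ contains $p^kb_{k+1}$ for every $k$. The heights on $b_1+F$ are finite, since $0\notin b_1+F$, and they are unbounded. So $F$ is not nice.

**Totally projective modules.** A module is *simply presented* if it can be given by generators and relations of the form $px=0$ or $px=y$ with $x,y$ generators. It is *totally projective* if it is reduced, torsion and simply presented. By theorems of Hill and Crawley–Hales (Fuchs, *Infinite Abelian Groups II*, §§81–83, valid verbatim over a discrete valuation ring), a reduced torsion module is totally projective if and only if it has a *nice composition series*: a smooth well-ordered ascending chain of nice submodules, from $0$ to the module, with successive quotients $0$ or $\mathbf R/p$. (Smooth means that unions are taken at limit steps.) Direct sums of totally projectives are totally projective.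

The modules $\bigoplus_k\mathbf R/p^{g(k)}$ and $H$ of Example 1 are totally projective. The module $K/\mathbf R$ is simply presented and torsion, but not reduced, so it is not totally projective.

**NT- and NFT-submodules.** Let $B\subseteq M$.

- $B$ is *full-rank* if $M/B$ is torsion.
- $B$ is an *NT-submodule* if $B$ is nice in $M$ and $M/B$ is totally projective.
- $B$ is an *NFT-submodule* if it is free and an NT-submodule.

NT-submodules are full-rank, since totally projectives are torsion. In Example 2, $B_f$ is an NFT-submodule of $W$ because $W/B_f\cong\bigoplus\mathbf R/p^{f(k)}$. The module $F=\ker\theta$ is free and full-rank, but it is not an NT-submodule: it is not nice, and $W/F\cong K/\mathbf R$.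

**May modules.** $M$ is a *May module* if every full-rank free submodule $F\subseteq M$ contains an NFT-submodule $B\subseteq F$.

**Example 3.** The free module $W$ is a May module. Given a full-rank free $F\subseteq W$, choose $f(k)$ with $p^{f(k)}b_k\in F$; then $B_f\subseteq F$ is an NFT-submodule. The bad submodule $\ker\theta$ thus contains the good one $\bigoplus p^k\mathbf Rb_k$. A totally projective module is a May module too: its only free submodule is $0$, which is an NFT-submodule.

**H-isomorphism.** $M$ and $N$ are *H-isomorphic*, written $M\cong_HN$, if there are NT-submodules $A_0\subseteq M$ and $C_0\subseteq N$ and an isometry $\phi:A_0\to C_0$, that is, an isomorphism with $|\phi(a)|_N=|a|_M$ for all $a\in A_0$.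

**Example 4.** $W\cong_HW\oplus H$. In $W$ take the NT-submodule $W$; in $W\oplus H$ take $W\oplus0$, which is nice with quotient $H$. The two are isometric. But $W\not\cong W\oplus H$, because $W$ is torsion-free.

## 2. Does $M\oplus M\cong_HN\oplus N$ force $M\cong_HN$?

Let $M$ and $N$ be May modules of countable rank and suppose $M\oplus M\cong_HN\oplus N$. Must $M\cong_HN$? This is a variation on a question of Kaplansky; it is listed as an open question in "May Modules of Countable Rank" (doi:10.1216/rmj-2019-49-8-2613). The answer is no.

**Theorem A.** For every complete discrete valuation domain $\mathbf R$ there are reduced May modules $M,N$ of countable rank with $M\oplus M\cong_HN\oplus N$ and $M\not\cong_HN$.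

The modules that we construct have length $\omega^2$. The same construction gives a stronger failure.

**Theorem B.** Let $k\ge1$. Over every $\mathbf R$ there is a reduced May module $M$ of countable rank such that for $i,j\ge1$: $M^i\cong_HM^j\iff i\equiv j\pmod k$. Hence for $k\ge2$ and $N=M\oplus M$ (also May), $M^j\cong_HN^j$ if and only if $k\mid j$. For $k=2$, $M\cong_HM\oplus N$ and $N=M\oplus M$ while $M\not\cong_HN$, so Kaplansky's first test problem also fails.

In finite rank there is no failure.

**Theorem C.** Let $M=\bigoplus_iM_i$ and $N=\bigoplus_jN_j$ (arbitrary index sets), where all $M_i,N_j$ have finite rank and possess NFT-submodules. If $M^k\cong_HN^k$ for some finite $k\ge1$, then $M\cong_HN$. In particular Kaplansky's square-root property holds for May modules of finite rank.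

Sections 3–8 prove Theorem A, Section 9 proves Theorem B, and Section 10 proves Theorem C.

## 3. Niceness, linear compactness and two transfer lemmas

**(N1)** (Fuchs II, §79.) *If $B'$ is nice in $M$, then the height of $m+B'$ in $M/B'$ is $\max_{b'\in B'}|m+b'|$. If moreover $B'\subseteq H\subseteq M$, then $H$ is nice in $M$ iff $H/B'$ is nice in $M/B'$.*

For the first claim we show $p^\alpha(M/B')=(p^\alpha M+B')/B'$ by induction. Successor steps are immediate. At a limit $\lambda$, suppose $m+B'$ lies in $(p^\alpha M+B')/B'$ for all $\alpha<\lambda$. Then the coset has elements of height $\ge\alpha$ for every $\alpha<\lambda$. So its maximal height is $\ge\lambda$. For the second claim, $m+H$ is the union of the cosets $m+h+B'$, and each of these attains its maximum, which is the height of $m+h+B'$ in $M/B'$. So the heights on $m+H$ have a maximum iff the heights on the coset of $H/B'$ do.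

**(N2)** *A finitely generated submodule $C\subseteq M$ is nice* (in particular, a submodule of finite length is nice).

Recall that a finitely generated module over the complete ring $\mathbf R$ is linearly compact: a descending family of nonempty cosets of submodules has nonempty intersection. Suppose the heights on $x+C$ have no maximum. Then $\infty$ is not among them, and their supremum $\lambda$ is a limit ordinal that is not attained. For $\alpha<\lambda$ the set $\{c\in C:x+c\in p^\alpha M\}$ is a nonempty coset of $C\cap p^\alpha M$. These sets descend, so there is a common element $c$, and $x+c\in p^\lambda M$. This is a contradiction.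

**(N3)** *If $C$ is finitely generated free, $H_0\supseteq H_1\supseteq\cdots$ are submodules of $C$ with $\bigcap H_n=0$, and $e\ge0$, then $H_n\subseteq p^eC$ for large $n$.*

The chain $H_n+p^eC$ stabilizes because $C/p^eC$ has finite length. If $y$ lies in all $H_n+p^eC$, then the sets $(y+p^eC)\cap H_n$ are nonempty descending cosets of $p^eC\cap H_n$. A common element lies in $\bigcap H_n=0$, so $0\in y+p^eC$ and $y\in p^eC$. Hence the stable value is $p^eC$.

**(N4)** *If $B_i$ is an NT-submodule of $M_i$ for each $i$, then $\bigoplus B_i$ is an NT-submodule of $\bigoplus M_i$, and its values are the minima of the component values.*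

We have $p^\alpha(\bigoplus M_i)=\bigoplus p^\alpha M_i$, so heights are minima. In a coset of $\bigoplus B_i$ choose a component of maximal height for each $i$ in the support of a representative, and $0$ elsewhere; this maximizes the minimum. The quotient $\bigoplus M_i/B_i$ is totally projective.

The first lemma replaces the unknown NT-submodules in an H-isomorphism by parts of submodules that we know.

**Lemma 1.** Let $B\subseteq M$ and $C\subseteq N$ be full-rank and let $\phi:A_0\to C_0$ be an isometry of NT-submodules of $M$ and $N$. Put $A_1=\{a\in A_0\cap B:\phi(a)\in C\}$. Then $A_1$ is full-rank in $B$, $\phi(A_1)$ is full-rank in $C$, and $\phi:A_1\to\phi(A_1)$ preserves values.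

*Proof.* Let $b\in B$. Since $M/A_0$ is torsion, $p^kb\in A_0$ for some $k$. Since $N/C$ is torsion, $p^m\phi(p^kb)\in C$ for some $m$. So $p^{k+m}b\in A_1$. Let $c\in C$. Since $N/C_0$ is torsion, $p^kc=\phi(a)$ for some $k$ and $a\in A_0$. Since $M/B$ is torsion, $p^ma\in B$ for some $m$, and $\phi(p^ma)=p^{k+m}c\in C$. So $p^ma\in A_1$ and $p^{k+m}c\in\phi(A_1)$. Values are preserved because $\phi$ is an isometry. $\square$

The second lemma shrinks an NT-submodule.

**Lemma 2.** Let $B$ be an NT-submodule of $M$, and let $B'\subseteq B$ be nice in $M$, with $B/B'$ a direct sum of countably many modules $\mathbf R/p^{g(k)}$. Then $B'$ is an NT-submodule of $M$.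

*Proof.* Put $G=M/B'$ and $C=B/B'$. Refining the chain of finite partial sums, write $C=\bigcup_nC_n$ with $C_0=0$, each $C_n$ of finite length, and each $C_{n+1}/C_n$ equal to $0$ or $\mathbf R/p$. Each $C_n$ is nice in $G$ by (N2), and $C$ is nice in $G$ by (N1). The module $G/C\cong M/B$ has a nice composition series, and the preimages of its terms in $G$ are nice by (N1), applied to the nice submodule $C$ of $G$. The $C_n$, then $C$, then these preimages form a nice composition series of $G$.

$G$ is torsion, since $C$ and $G/C$ are. It is reduced: a divisible submodule maps to $0$ in the reduced module $G/C$, hence lies in $C\cong\bigoplus\mathbf R/p^{g(k)}$, which is reduced. So $G$ is totally projective. $\square$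

## 4. Rank one by hand, and where unique decomposition stops

Let $M,N$ be May modules of rank one. A nonzero free cyclic submodule is full-rank, so $M$ and $N$ contain NFT-submodules $\mathbf Rb$ and $\mathbf Rc$. Put $u_k=|p^kb|_M$ and $w_k=|p^kc|_N$; both sequences are nondecreasing.

Let $x=(rb,sb)$ be a nonzero element of $\mathbf Rb\oplus\mathbf Rb$, and let $q$ be the smaller of the $p$-adic valuations of $r$ and $s$. Then $|p^kx|=\min(|p^krb|,|p^ksb|)=u_{k+q}$. So every nonzero element of $\mathbf Rb\oplus\mathbf Rb$ shows a tail of the sequence $u$.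

Suppose $M\oplus M\cong_HN\oplus N$. By Lemma 1 some nonzero $x\in\mathbf Rb\oplus\mathbf Rb$ corresponds to a nonzero $\phi(x)\in\mathbf Rc\oplus\mathbf Rc$ with $|p^kx|=|p^k\phi(x)|$ for all $k\ge0$. So $u_{k+q}=w_{k+q'}$ for some $q,q'$ and all $k\ge0$. Then $p^qb\mapsto p^{q'}c$ defines an isometry $p^q\mathbf Rb\to p^{q'}\mathbf Rc$. These modules are nice by (N2) and are NT-submodules by Lemma 2. So $M\cong_HN$.

A sensible first approach to the general question is to extend this: decompose an NFT-submodule, up to full-rank submodules, into indecomposable pieces, and count the pieces of each kind. If $M\oplus M$ and $N\oplus N$ have the same count, halve it. For finite rank this works, and it is the proof of Theorem C. It uses finite rank at two points. The splitting along idempotents ends because the ranks drop. And an indecomposable piece has a local endomorphism ring, so that pieces can be counted, because an endomorphism $a$ generates a finite-dimensional algebra $K[a]$. In infinite rank $K[a]$ can be a polynomial ring $K[x]$, which has no idempotents except $0,1$ and is not local: $x$ and $1-x$ are both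 non-units. At this point the counting argument has no basis.

The counterexample turns this around. Commutative algebra supplies modules $I\not\cong A$ with $I\oplus I\cong A\oplus A$. We shall encode a module over an algebra into a valuated free module, in such a way that

1. the valuated free module sits as an NFT-submodule in an actual module (Section 5),
2. this actual module is automatically a May module (Section 6),
3. an H-isomorphism cannot forget the module structure (Section 7).

## 5. Realizing prescribed values as heights

The purpose of this section is to turn values chosen at will into heights.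

**Lemma 3.** Let $B$ be a module with a function $v:B\to\{\text{ordinals}<\omega^2\}\cup\{\infty\}$ such that each $B(\alpha)=\{b:v(b)\ge\alpha\}$ is a submodule, $v(b)=\infty$ iff $b=0$, and $v(pb)>v(b)$ for $b\ne0$. Then $B$ is a nice submodule of a reduced module $M$ with $|b|_M=v(b)$ for $b\in B$, $M/B$ totally projective, and $p^{\omega^2}M=0$.

For example, $B=\mathbf Rb$ with $v(p^kub)=\omega k$ ($u$ a unit) is allowed; in $M$ the element $b$ has height $0$ and $pb$ has height $\omega$.

*Proof.*

**Step 1: adjoin roots.** To give $b$ height $v(b)$ we must supply, for every $\beta<v(b)$, a $p$-th root of $b$ of height $\beta$, then roots of that root, and so on. For $0\ne b\in B$ and each finite nonempty sequence $s=(\beta_1>\dots>\beta_n)$ of ordinals with $v(b)>\beta_1$, adjoin a generator $x_{b,s}$ with the relation $p\,x_{b,s}=x_{b,s^-}$. Here $s^-$ deletes the last entry of $s$, and $x_{b,\emptyset}:=b$. Let $M$ be the resulting module and let $\ell(s)$ be the last entry of $s$.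

**Step 2: a normal form.** Fix a set $Q\ni0$ of representatives of $\mathbf R/p$ in $\mathbf R$. Let $T_n$ be the module obtained from the sequences of length $\le n$, so $T_0=B$. Then $T_{n+1}$ is the quotient of $T_n\oplus\bigoplus\mathbf Rx_{b,s}$ ($s$ of length $n+1$) by the elements $px_{b,s}-x_{b,s^-}$. If a combination $\sum c_{b,s}(px_{b,s}-x_{b,s^-})$ lies in $T_n$, then all $pc_{b,s}=0$, so all $c_{b,s}=0$. Hence $T_n$ embeds in $T_{n+1}$, and $T_{n+1}/T_n$ is a direct sum of copies of $\mathbf R/p$ generated by the images of the $x_{b,s}$. By induction each $m\in M=\bigcup T_n$ is uniquely a finite sum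
$$m=b_0+\sum r_{b,s}x_{b,s},\qquad b_0\in B,\ r_{b,s}\in Q.\tag{1}$$
Put $w(m)=\min\bigl(v(b_0),\min_{r_{b,s}\ne0}\ell(s)\bigr)$ and $M_\alpha=B(\alpha)+\sum_{\ell(s)\ge\alpha}\mathbf Rx_{b,s}$.

**Step 3: $M_\alpha=\{m:w(m)\ge\alpha\}$.** The inclusion $\supseteq$ is clear. For $\subseteq$, bring an element of $M_\alpha$ to the form (1): starting with the longest $s$, write a coefficient as $r=\sigma+pr'$ with $\sigma\in Q$, and replace $rx_{b,s}$ by $\sigma x_{b,s}+r'x_{b,s^-}$. If $s^-\neq\emptyset$, then $\ell(s^-)>\ell(s)\ge\alpha$. If $s^-=\emptyset$, then $x_{b,s^-}=b$ and $v(b)>\ell(s)\ge\alpha$. So we stay inside the spanning set of $M_\alpha$, and the resulting normal form has $w\ge\alpha$.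

**Step 4: $M_\alpha=p^\alpha M$.** We have $M_0=M$, and $M_\lambda=\bigcap_{\alpha<\lambda}M_\alpha$ for limit $\lambda$ by Step 3. We show $pM_\alpha=M_{\alpha+1}$. If $b\in B(\alpha)$, then $pb\in B(\alpha+1)$; if $\ell(s)\ge\alpha$, then $px_{b,s}=x_{b,s^-}\in M_{\alpha+1}$ as in Step 3. So $pM_\alpha\subseteq M_{\alpha+1}$. Conversely, $0\ne b\in B(\alpha+1)$ equals $p\,x_{b,(\alpha)}$, and if $\ell(s)\ge\alpha+1$ then $x_{b,s}=p\,x_{b,s'}$, where $s'$ is $s$ followed by $\alpha$. The elements $x_{b,(\alpha)}$ and $x_{b,s'}$ lie in $M_\alpha$. Induction on $\alpha$ finishes the step.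

**Step 5: conclusions.** Hence $|m|=w(m)$, heights extend $v$, and $p^{\omega^2}M=M_{\omega^2}=0$, so $M$ is reduced. The elements of $m+B$ have normal forms that differ only in the $B$-part, so $m-b_0$ has maximal height in $m+B$, and $B$ is nice. $M/B$ is torsion, and it is simply presented by the images of the $x_{b,s}$. By (N1) the coset $m+B$ has height $w(m-b_0)$, which is $<\omega^2$ unless $m\in B$; so $p^{\omega^2}(M/B)=0$ and $M/B$ is reduced. Thus $M/B$ is totally projective. $\square$

## 6. Separated filtrations give May modules

The May property asks for small NFT-submodules inside every full-rank free $F$. The next lemma says which small submodules of a known NFT-submodule qualify.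

**Lemma 4.** Let $B=\bigoplus_k\mathbf Rb_k$ be a countable-rank NFT-submodule of $M$, and let $B'=\bigoplus_kp^{g(k)}\mathbf Rb_k$ be such that every coset $b+B'$ ($b\in B$) has an element of maximal value. Then $B'$ is an NFT-submodule of $M$.

*Proof.* Let $m\in M$ and write $m=x+b_0$ with $b_0\in B$ and $|x|$ maximal in $m+B$. Then
$$|x+b|=\min(|x|,|b|)\qquad(b\in B).$$
This is clear if $|x|\ne|b|$. If $|x|=|b|$, then $|x+b|\ge|x|$, and $|x+b|\le|x|$ by maximality. So the heights on $m+B'=x+(b_0+B')$ are the numbers $\min(|x|,|b|)$ with $b\in b_0+B'$. Since $|b|$ attains a maximum on $b_0+B'$, so does $\min(|x|,|b|)$. Hence $B'$ is nice in $M$. Since $B/B'\cong\bigoplus\mathbf R/p^{g(k)}$, Lemma 2 applies. $\square$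

**Lemma 5.** Let $B$ be free of countably infinite rank with submodules $B=L_0\supseteq L_1\supseteq\cdots$ such that $pL_n\subseteq L_{n+1}$ and $\bigcap L_n=0$. Put $v(b)=\omega n$ for $b\in L_n\setminus L_{n+1}$ and $v(0)=\infty$. Then $v$ satisfies the hypotheses of Lemma 3, and every module $M$ in which $(B,v)$ is an NFT-submodule is a May module.

*Proof.* For $\alpha<\omega^2$ we have $B(\alpha)=L_n$ with $n$ least such that $\omega n\ge\alpha$; for larger $\alpha$ it is $0$. If $b\in L_n$, then $pb\in L_{n+1}$, so $v(pb)>v(b)$ for $b\ne0$. This is the first claim.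

**Step 1: choose $B'$ inside $F$.** Let $F\subseteq M$ be full-rank and free, and let $b_0,b_1,\dots$ be a basis of $B$. Choose $f(k)$ with $p^{f(k)}b_k\in F$, and put $B_k=\bigoplus_{i<k}\mathbf Rb_i$. Suppose that $g(0),\dots,g(k-1)$ are given, and put $B_k'=\bigoplus_{i<k}p^{g(i)}\mathbf Rb_i$. This contains $p^eB_k$ for some $e$. The submodules $B_k\cap L_n$ of $B_k$ descend with intersection $0$, so by (N3) we can choose $n_k$ (with $n_k\ge n_{k-1}$ if $k\ge1$) such that
$$B_k\cap L_{n_k}\subseteq B_k'.\tag{2}$$
Put $g(k)=\max(f(k),n_k)$. Since $p^nB\subseteq L_n$ for all $n$, we get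
$$p^{g(k)}b_k\in p^{n_k}B\subseteq L_{n_k}.\tag{3}$$
Let $B'=\bigoplus_kp^{g(k)}\mathbf Rb_k\subseteq F$.

**Step 2: $\bigcap_n(B'+L_n)=B'$.** This says that no coset of $B'$ other than $B'$ itself approaches $0$. Let $b$ be in the intersection, say $b\in B_k$. For $j\ge k$, (3) gives $p^{g(j)}b_j\in L_{n_j}\subseteq L_{n_k}$. So $B'+L_{n_k}=B_k'+L_{n_k}$. By the modular law and (2),
$$b\in B_k\cap(B_k'+L_{n_k})=B_k'+(B_k\cap L_{n_k})=B_k'\subseteq B'.$$

**Step 3: maximal values exist.** Let $b\in B$. The values on $b+B'$ lie in $\{\omega n\}\cup\{\infty\}$. If there is no maximum, they are the values $\omega n$ for an unbounded set of $n$, so $b\in B'+L_n$ for all $n$, and $b\in B'$ by Step 2. Then $0\in b+B'$ has value $\infty$, a contradiction. By Lemma 4, $B'\subseteq F$ is an NFT-submodule. $\square$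

So any separated filtration $(L_n)$ with $pL_n\subseteq L_{n+1}$ produces a May module. We are free to hide information in the filtration.

## 7. Hiding a module in a filtration

**What an H-isomorphism sees.** By Lemma 1, an H-isomorphism between modules with NFT-submodules $B$ and $C$ gives a $K$-isomorphism $\psi:K\otimes B\to K\otimes C$ with $v(p^kx)=v(p^k\psi(x))$ for all $k\ge k_0(x)$. So for each vector $x$ it preserves the sequence $k\mapsto v(p^kx)$ up to a finite initial part. The plan is to make membership $x\in U$, for chosen subspaces $U$, readable from the tail of this sequence. A module structure can then be recovered from enough subspaces.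

**The subspaces.** Let $\Lambda$ be a unital $\mathbf R$-algebra generated by a countable set $\{\lambda_j\}$, and let $P$ be a right $\Lambda$-module that is free of countably infinite rank over $\mathbf R$. Put $P_K=K\otimes P$, $\Lambda_K=K\otimes\Lambda$, $B=B(P)=P\oplus P$ and $V=V(P)=P_K\oplus P_K$. Consider the countable family $(U_i)_{i\in\mathcal I}$ of subspaces of $V$
$$X=P_K\oplus0,\quad Y=0\oplus P_K,\quad D=\{(z,z):z\in P_K\},\quad G_j=\{(z,z\lambda_j):z\in P_K\}.$$
Here $X,Y,D$ identify $V$ with two copies of one space, and $G_j$ is the graph of the action of $\lambda_j$. Since $P\lambda_j\subseteq P$, each $U_i\cap B$ is a direct summand of $B$ with quotient isomorphic to $P$, which is free. For $G_j$, for instance, $U_i\cap B=\{(z,z\lambda_j):z\in P\}$ is the kernel of the surjection $B\to P$, $(z,w)\mapsto w-z\lambda_j$.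

**The filtration.** Suppose every $n\in\mathbb N$ is assigned a type in $\mathcal I$. Define
$$L_0=B,\qquad L_{n+1}=(U_i\cap L_n)+pL_n\quad(n\text{ of type }i).\tag{4}$$
Then $pL_n\subseteq L_{n+1}\subseteq L_n$ and $p^nB\subseteq L_n\subseteq B$. At a step of type $i$, the vectors in $U_i$ stay for free, and all others have to be multiplied by $p$, unless they have room to spare. For $0\ne x\in V$ put
$$h_n(x)=\max\{k\in\mathbb Z:x\in p^kL_n\}.$$
This exists: $x$ lies in $p^kB$ for some $k$, hence in $p^{k-n}L_n$, and $L_n\subseteq B$ with $B$ free bounds $k$ from above. From $pL_n\subseteq L_{n+1}\subseteq L_n$ we get $h_n(x)-1\le h_{n+1}(x)\le h_n(x)$. Let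
$$S(x)=\{n:h_{n+1}(x)=h_n(x)-1\}$$
be the set of *drops* of $x$. We hope that $x\in U_i$ iff $S(x)$ contains only finitely many $n$ of type $i$.

**First attempt: alternate the types.** Take just $X$ and $Y$ in alternation. Then $L_1=P\oplus pP$ and $L_2=(0\oplus pP)+(pP\oplus p^2P)=pB$, and the pattern repeats: $L_{2n}=p^nB$, $L_{2n+1}=p^nL_1$. Let $x=(z,w)$ with $z,w\notin pP$. Then $h_0(x)=0$; since $w\notin pP$, $h_1(x)=-1$; and $h_2(x)=-1$, because $L_2=pB$. So $x$ drops at step $0$, not at step $1$, and by the repeating pattern $S(x)=\{0,2,4,\dots\}$. All drops are of type $X$, although $x\notin Y$. The attempt stops here: the drop that $x$ has paid at the $X$-step leaves it enough room to pass the following $Y$-step for free.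

**Long turns.** A vector that enters a turn at time $a$ has dropped at most $a$ times, so it has at most that much room, up to a constant depending on $x$. If the turn is longer than that, the vector must pay during the turn. So put
$$c_0=0,\qquad c_{q+1}=3c_q+1.$$
The $q$-th block $[c_q,c_{q+1})$ has length $2c_q+1$. (So $c_q=(3^q-1)/2$, and the block has length $3^q$.) Fix $\tau:\mathbb N\to\mathcal I$ taking every value infinitely often and depending only on the index set $\mathcal I$. Say that $n$ has type $i$ if $n$ lies in a block $q$ with $\tau(q)=i$, and define $L_n$ by (4).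

As a small example of the recursion, take $P=\mathbf R$, only the subspaces $X,Y$, and blocks of types $X,Y,X$ (the rank of $P$ plays no role in this computation). Block $0$ gives $L_1=\mathbf R\oplus p\mathbf R$. Block $1$ gives $L_2=p\mathbf R\oplus p\mathbf R$, $L_3=p^2\mathbf R\oplus p\mathbf R$, $L_4=p^3\mathbf R\oplus p\mathbf R$. Block $2$ gives $L_{4+k}=p^3\mathbf R\oplus p^{1+k}\mathbf R$ for $0\le k\le9$. The vector $(1,1)$ drops at $0$, at $2,3$, and at $6,\dots,12$. It passes the first step of block $1$ and the first two steps of block $2$ for free, but it pays in every block. The vector $(1,0)$ drops at $1,2,3$ only.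

**Lemma 6.** For $0\ne x\in V$: $x\in U_i$ iff $S(x)$ contains only finitely many $n$ of type $i$. Moreover $\bigcap L_n=0$.

*Proof.*

**Step 1: vectors in $U_i$ do not drop at type $i$.** Let $x\in U_i$, let $n$ have type $i$, and let $h=h_n(x)$. As $U_i$ is a $K$-subspace, $x\in U_i\cap p^hL_n=p^h(U_i\cap L_n)\subseteq p^hL_{n+1}$. So $h_{n+1}(x)=h$ and $n\notin S(x)$.

**Step 2: vectors outside $U_i$ drop in almost every block of type $i$.** Let $x\notin U=U_i$ and put $d=\max\{m\in\mathbb Z:x\in U+p^mB\}$. This is finite: $(B+U)/U\cong B/(B\cap U)$ is free and spans $V/U$, and $x+U\neq0$. Suppose that block $q$ has type $i$ and contains no element of $S(x)$. Write $a=c_q$, $\ell=2c_q+1$ and $h=h_a(x)$. We claim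
$$L_{a+k}=(U\cap L_a)+p^kL_a\qquad(0\le k\le\ell).\tag{5}$$
This holds for $k=0$. If it holds for some $k<\ell$, then $U\cap L_a\subseteq L_{a+k}\subseteq L_a$, so $U\cap L_{a+k}=U\cap L_a$. Hence
$$L_{a+k+1}=(U\cap L_a)+p\bigl((U\cap L_a)+p^kL_a\bigr)=(U\cap L_a)+p^{k+1}L_a.$$

As there are no drops in the block, $h_{a+\ell}(x)=h$. So by (5), $x\in p^hL_{a+\ell}\subseteq U+p^{h+\ell}B$, and $h+\ell\le d$. Since at most $a$ drops occur before time $a$, we have $h\ge h_0(x)-a$. Therefore
$$c_q+1=\ell-a\le d-h_0(x).$$
This holds for only finitely many $q$. Since infinitely many blocks have type $i$, infinitely many of them meet $S(x)$.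

**Step 3: separation.** If $x\ne0$, then $x\notin X$ or $x\notin Y$. So $S(x)$ is infinite by Step 2, and $h_n(x)\to-\infty$. Since $x\in L_n$ iff $h_n(x)\ge0$, we get $x\notin L_n$ for large $n$. $\square$

By Lemma 6 the filtration $(L_n)$ satisfies the hypotheses of Lemma 5. So $v$ makes $B(P)$ a valuated module, and by Lemma 3 there is a reduced module $M(P)$ with $p^{\omega^2}M(P)=0$ containing $B(P)$ as an NFT-submodule. By Lemma 5, $M(P)$ is a May module. Its rank is that of $B(P)$, which is countable. Its length is exactly $\omega^2$: since $S(x)$ is infinite for $x\ne0$ in $B$, there are nonzero elements of $B$ in $L_n$ for every $n$, for instance $p^nx$, and they have height $\ge\omega n$.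

**Lemma 7.**
(a) A $\Lambda$-isomorphism $P\cong P'$ induces an isometry $B(P)\cong B(P')$. Also $B(P\oplus P')\cong B(P)\oplus B(P')$ isometrically (values on the right being minima).
(b) Let $M,N$ be modules containing $B(P)$, respectively $B(P')$, as full-rank valuated submodules. If $M\cong_HN$, then $P_K\cong P'_K$ as $\Lambda_K$-modules.

*Proof of (a).* If $f:P\to P'$ is a $\Lambda$-isomorphism, then $f\oplus f$, extended to $V(P)\to V(P')$, carries $U_i(P)$ onto $U_i(P')$ for all $i$. By (4) and induction it carries $L_n(P)$ onto $L_n(P')$; both filtrations use the same types. So it preserves $v$. For direct sums, rearranging the summands gives $U_i(P\oplus P')=U_i(P)\oplus U_i(P')$. If $L_n(P\oplus P')=L_n(P)\oplus L_n(P')$, then intersecting with $U_i(P)\oplus U_i(P')$ and adding $p$ times $L_n$ gives the same for $n+1$. So an element lies in $L_n(P\oplus P')$ iff both components lie in the respective $L_n$, which says that $v$ is the minimum.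

*Proof of (b).*

**Step 1: a $K$-isomorphism preserving almost all values.** Let $\phi$ be an isometry of NT-submodules, and let $A_1$ be as in Lemma 1 with $B=B(P)$ and $C=B(P')$. Since $A_1$ and $\phi(A_1)$ are full-rank in $B(P)$ and $B(P')$, the map $\phi|_{A_1}$ extends to a $K$-isomorphism $\psi:V(P)\to V(P')$. For $0\ne x\in V(P)$ there is $k_0(x)$ such that $p^kx\in A_1$ for all $k\ge k_0(x)$. For these $k$, both $p^kx\in B(P)$ and $p^k\psi(x)\in B(P')$, and $v(p^kx)=v(p^k\psi(x))$.

**Step 2: drops are values.** Since $h_n(p^kx)=h_n(x)+k$,
$$v(p^kx)=\omega n\iff p^kx\in L_n\setminus L_{n+1}\iff-h_n(x)\le k<-h_{n+1}(x).\tag{6}$$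
For given $n$ there is such a $k$ iff $n\in S(x)$, and then $k=-h_n(x)$ is unique; for it, $k\ge-h_0(x)$, so $p^kx\in B$ automatically. Hence
$$S(x)=\{n:\omega n=v(p^kx)\text{ for some }k\text{ with }p^kx\in B\}.$$
Here $k$ runs over $k\ge-h_0(x)$. Omitting the finitely many $k<k_0(x)$ removes at most finitely many $n$, since each $k$ gives one value. The same holds for $\psi(x)$. By Step 1 the values for $k\ge k_0(x)$ agree, so $S(x)$ and $S(\psi(x))$ differ by a finite set.

**Step 3: recover the module.** By Lemma 6, applied on both sides, $x\in U_i(P)$ iff $\psi(x)\in U_i(P')$. So $\psi(U_i(P))=U_i(P')$ for all $i$. From $X$ and $Y$ we get $\psi=\alpha\oplus\beta$ with $K$-isomorphisms $\alpha,\beta:P_K\to P'_K$. From $D$: $(\alpha(z),\beta(z))\in D$ for all $z$, so $\alpha=\beta$. From $G_j$: $(\alpha(z),\alpha(z\lambda_j))\in G_j(P')$, so $\alpha(z\lambda_j)=\alpha(z)\lambda_j$. Since the $\lambda_j$ generate $\Lambda_K$ over $K$, $\alpha$ is a $\Lambda_K$-isomorphism. $\square$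

## 8. A non-principal ideal with $I\oplus I\cong A\oplus A$: proof of Theorem A

Let
$$A=\mathbf R[x,y]/(y^2-x^3-x)=\mathbf R[x]\oplus\mathbf R[x]y,\qquad I=(x,y).$$
Both are free of countably infinite rank over $\mathbf R$: $A$ has basis $x^i,x^iy$, and $I$ has basis $x^{i+1},x^iy$ ($i\ge0$), since $y\cdot x^iy=x^i(x^3+x)$ already lies in the span. The element $x$ is a non-zero-divisor, as $A$ is free over $\mathbf R[x]$. Also $I^2\subseteq xA$, since
$$x^2,\qquad xy,\qquad y^2=x(x^2+1)$$
lie in $xA$. So $wy/x\in A$ is defined for $w\in I$.

**Step 1: $I\oplus I\cong A\oplus A$.** We split the obvious surjection onto $I$ and identify its kernel. Define $A$-linear maps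
$$\pi:A^2\to I,\quad\pi(s,t)=sy+tx,\qquad\sigma:I\to A^2,\quad\sigma(z)=(zy/x,\,-zx).$$
Then $\pi\sigma(z)=zy^2/x-zx^2=z(x^2+1)-zx^2=z$. So $A^2\cong I\oplus\ker\pi$.

The map $I\to\ker\pi$, $w\mapsto(w,-wy/x)$, is well defined, since $wy-(wy/x)x=0$, and it is injective. It is onto: if $(s,t)\in\ker\pi$, then $sy=-tx$, and
$$s=s(x^2+1)-sx^2=sy^2/x-sx^2=-ty-sx^2\in I,\qquad t=-sy/x.$$
So $\ker\pi\cong I$ and $A^2\cong I\oplus I$.

**Step 2: $I_K\not\cong A_K$.** Suppose $I_K\cong A_K$ as $A_K$-modules. Then $I_K=gA_K$ with some $g=u+wy\ne0$, $u,w\in K[x]$. On the free $K[x]$-module $A_K=K[x]\oplus K[x]y$, multiplication by $g$ sends $1\mapsto u+wy$ and $y\mapsto w(x^3+x)+uy$, so its determinant is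
$$u^2-w^2(x^3+x).$$
The two terms have even and odd degree, so they do not cancel. The determinant is nonzero of degree $\delta=\max(2\deg u,\,2\deg w+3)$ (omitting zero terms). By the Smith normal form, $\dim_KA_K/gA_K=\delta$. This is either even or at least $3$, so $\delta\ne1$. But $\dim_KA_K/I_K=1$, a contradiction.

**Step 3: the two May modules.** Apply Section 7 with $\Lambda=A$ and generators $x,y$. Let $M=M(A)$ and $N=M(I)$; these are reduced May modules of countable rank. By (N4), $B(A)\oplus B(A)$ is an NT-submodule of $M\oplus M$ and $B(I)\oplus B(I)$ is an NT-submodule of $N\oplus N$, with minima as values. By Lemma 7(a) and Step 1,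
$$B(A)\oplus B(A)\cong B(A\oplus A)\cong B(I\oplus I)\cong B(I)\oplus B(I)$$
isometrically. So $M\oplus M\cong_HN\oplus N$. If $M\cong_HN$, then Lemma 7(b) gives $A_K\cong I_K$, which contradicts Step 2. This proves Theorem A. $\blacksquare$

## 9. Leavitt algebras: proof of Theorem B

Put $n=k+1$. Let $\Lambda=L_{\mathbf R}(1,n)$ be the Leavitt algebra, with generators $s_i,t_i$ ($1\le i\le n$) and relations
$$t_is_j=\delta_{ij},\qquad\sum_{i=1}^ns_it_i=1.$$

**Step 1: $\Lambda$ is $\mathbf R$-free of countably infinite rank.** Use the reductions $t_is_j\to\delta_{ij}$ and $s_nt_n\to1-\sum_{i<n}s_it_i$. They are compatible with a degree-lexicographic order in which $s_n$ is the largest among the $s_i$. The only overlaps are $t_is_nt_n$ and $s_nt_ns_j$, and they resolve: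

- $t_is_nt_n$ reduces to $\delta_{in}t_n$ one way, and to $t_i-\sum_{l<n}\delta_{il}t_l=\delta_{in}t_n$ the other way;
- $s_nt_ns_j$ reduces to $\delta_{nj}s_n$ one way, and to $s_j-\sum_{l<n}\delta_{lj}s_l=\delta_{nj}s_n$ the other way.

By Bergman's Diamond Lemma (Adv. Math. 29 (1978), Thm 1.2), $\Lambda$ is $\mathbf R$-free on the irreducible words. These are countably many, and infinitely many, since all words in the $s_i$ are irreducible. Also $\Lambda_K=L_K(1,n)$, by the presentation.

**Step 2: $\Lambda^i\cong\Lambda^j$ if $i\equiv j\pmod k$, $i,j\geq 1$.** The map $\lambda\mapsto(t_1\lambda,\dots,t_n\lambda)$ is right $\Lambda$-linear from $\Lambda$ to $\Lambda^n$, with inverse $(\lambda_i)\mapsto\sum s_i\lambda_i$, by the two relations. So $\Lambda\cong\Lambda^{1+k}$ as right modules. Adding copies of $\Lambda$ gives $\Lambda^i\cong\Lambda^{i+k}$ for all $i\ge1$.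

**Step 3: $\Lambda_K^i\cong\Lambda_K^j$ implies $i\equiv j\pmod k$.** This is in Leavitt, Trans. AMS 103 (1962), and also in Bergman, Trans. AMS 200 (1974), Thm 6.1. Here is a proof, so that the argument can be rebuilt in full. The idea is to lift the isomorphism to operators on a free algebra and count ranks there.

Let $\mathcal T$ be the $K$-algebra with generators $s_i,t_i$ and only the relations $t_is_j=\delta_{ij}$, and put $e=1-\sum s_it_i$. Then $\Lambda_K=\mathcal T/(e)$. Let $\Phi=K\langle x_1,\dots,x_n\rangle$ be the free algebra. Let $\mathcal T$ act on the vector space $\Phi$ from the left by $s_iw=x_iw$, $t_i(x_jw)=\delta_{ij}w$, $t_i(1)=0$ for words $w$. The relations hold. The element $e$ kills every word of positive length and fixes $1$, so it has rank one. Hence every element of the ideal $(e)$ acts on $\Phi$ with finite rank.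

*Lifting.* An isomorphism $\Lambda_K^i\to\Lambda_K^j$ of right modules is left multiplication by a $j\times i$ matrix over $\Lambda_K$, with an inverse $i\times j$ matrix. Lift them to matrices $a,b$ over $\mathcal T$. Acting on columns, $a:\Phi^i\to\Phi^j$ and $b:\Phi^j\to\Phi^i$, and $ba=1+f$, $ab=1+f'$ with $f,f'$ of finite rank. Then $\ker a\subseteq\ker(1+f)\subseteq\operatorname{im}f$ has finite dimension, and $\operatorname{im}a\supseteq\operatorname{im}(1+f')\supseteq\ker f'$ has finite codimension.

*Linearity far out.* By the relation $t_is_j=\delta_{ij}$, each element of $\mathcal T$ is a linear combination of monomials consisting of a product of $s$'s followed by a product of $t$'s. Let $d$ bound the number of $t$'s in all monomials occurring in the entries of $a$. A product of $r\le d$ letters $t$ removes a certain prefix of length $r$ from a word, or gives $0$ if the word does not begin with this prefix. For words $w$ of length $\ge d$ this depends only on the first $d$ letters of $w$. So on the span $\Phi_{\ge d}$ of these words, every entry of $a$ commutes with right multiplication by $\Phi$. Hence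 $a$ restricts to a right $\Phi$-linear map $\Phi_{\ge d}^i\to\Phi^j$. Now $\Phi_{\ge d}=\bigoplus_{|\nu|=d}x_\nu\Phi$ is free of rank $n^d$ as a right $\Phi$-module. The kernel of the restriction is a finite-dimensional right $\Phi$-submodule of $\Phi^i$, hence $0$: for $u\ne0$ the elements $ux_1^m$ ($m\ge0$) have increasing degrees, so they are linearly independent. Let $Z\subseteq\Phi^j$ be the image. It is free of rank $in^d$. Since $\Phi_{\ge d}^i$ has finite codimension in $\Phi^i$, $Z$ has finite codimension, say $c$, in $\Phi^j$.

*Counting ranks.* Let $q=\Phi^j/Z$, a right $\Phi$-module with $\dim_Kq=c$, and let $E=\sum Kx_i$. The sequence of right $\Phi$-modules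
$$0\to q\otimes_KE\otimes_K\Phi\to q\otimes_K\Phi\to q\to0,\qquad\xi\otimes x\otimes g\mapsto\xi x\otimes g-\xi\otimes xg,\quad\xi\otimes g\mapsto\xi g,$$
is exact. The composite is zero and the last map is onto. Modulo the image of the first map, $\xi\otimes x_lw\equiv\xi x_l\otimes w$. So every element of $q\otimes\Phi$ is congruent to some $\xi\otimes1$, and if it lies in the kernel then $\xi=0$. The first map is injective: in the top degree $m$ of the $\Phi$-factor, its degree-$(m+1)$ part is minus the isomorphism $q\otimes E\otimes\Phi_m\to q\otimes\Phi_{m+1}$. The two free modules in the sequence have ranks $cn$ and $c$. Comparing with $0\to Z\to\Phi^j\to q\to0$, Schanuel's lemma gives $Z\oplus\Phi^c\cong\Phi^{cn}\oplus\Phi^j$. Ranks of free $\Phi$-modules are well defined, because of the homomorphism $\Phi\to K$ killing all $x_l$. So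
$$in^d+c=cn+j,\qquad\text{that is,}\qquad in^d-j=c(n-1).$$
As $n^d\equiv1\pmod{n-1}$ and $n-1=k$, we get $i\equiv j\pmod k$.

**Step 4: the module $M=M(\Lambda)$.** It is a reduced May module of countable rank. By (N4) and Lemma 7(a), $M^i$ has the NFT-submodule $B(\Lambda)^i\cong B(\Lambda^i)$ (isometrically), so $M^i$ is a May module by Lemma 5. If $i\equiv j\pmod k$, then $\Lambda^i\cong\Lambda^j$ by Step 2, so $B(\Lambda^i)\cong B(\Lambda^j)$ by Lemma 7(a), and $M^i\cong_HM^j$. Conversely, $M^i\cong_HM^j$ gives $\Lambda_K^i\cong\Lambda_K^j$ by Lemma 7(b), hence $i\equiv j\pmod k$ by Step 3.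

Let $k\ge2$ and $N=M\oplus M$. Then $N^j=M^{2j}$, so $M^j\cong_HN^j$ iff $j\equiv2j\pmod k$ iff $k\mid j$. For $k=2$: $M\cong_HM^3=M\oplus N$ and $N=M\oplus M$, while $M\not\cong_HN$ because $1\not\equiv2\pmod2$. So each of $M,N$ is H-isomorphic to a module having the other as a direct summand, but $M\not\cong_HN$. This proves Theorem B. $\blacksquare$

## 10. Direct sums of finite-rank modules: proof of Theorem C

Here the approach of Section 4 succeeds. We set up a category in which full-rank submodules become isomorphic to the whole, decompose there with local endomorphism rings, count, and return to NT-submodules.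

**Step 1: the category $\mathcal C$.** Objects are torsion-free valuated modules: torsion-free modules $X$ with values $v(x)$ in the ordinals with $\infty$, such that $v(0)=\infty$ and all $\{x:v(x)\ge\alpha\}$ are submodules. Write $KX=K\otimes X$. Let $\operatorname{Hom}(X,Z)$ be the set of $K$-linear $g:KX\to KZ$ such that for each finitely generated $Y\subseteq X$ there is $m$ with
$$g(p^mY)\subseteq Z\quad\text{and}\quad v(gy)\ge v(y)\text{ for }y\in p^mY.$$
If $m$ works, so does every larger $m$. Sums and $\mathbf R$-multiples of morphisms are morphisms. So are composites: for $g:X\to Z$ and $g':Z\to Z'$, choose $m$ for $g$ and $Y$, then $m'$ for $g'$ and the finitely generated module $g(p^mY)$; then $m+m'$ works for $g'g$. So $\mathcal C$ is an $\mathbf R$-linear category. (It is not $K$-linear; dividing a morphism by $p$ may destroy the value condition.)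

We need three properties.

- Valuated direct sums are coproducts, and finite ones are biproducts. Let $f_i\in\operatorname{Hom}(X_i,Z)$ and let $Y\subseteq\bigoplus X_i$ be finitely generated. Then $Y$ lies in a finite sum of its projections $Y_i$. Take $m$ working for the finitely many $f_i,Y_i$. For $y=\sum y_i\in p^mY$ we have $v(\sum f_iy_i)\ge\min v(f_iy_i)\ge\min v(y_i)=v(y)$. The projections are morphisms since $v(y_i)\ge v(y)$.
- The inclusion of a full-rank submodule $X'\subseteq X$ is an isomorphism in $\mathcal C$: the inverse is the identity of $KX'=KX$, and for finitely generated $Y\subseteq X$ some $p^mY$ lies in $X'$.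
- If $E$ has finite rank, then $\operatorname{Hom}(E,\bigoplus X_i)=\bigoplus\operatorname{Hom}(E,X_i)$. The image of $KE$ is finite-dimensional, so it lies in a finite partial sum of the $KX_i$.

**Step 2: splitting along idempotents.** Let $B$ be a finitely generated free object, let $\varepsilon=\varepsilon^2\in\operatorname{End}(B)$, and let $m$ work for $\varepsilon$ and $1-\varepsilon$ with $Y=B$. Put
$$B_1=p^m(B\cap\varepsilon KB),\qquad B_2=p^m(B\cap(1-\varepsilon)KB).$$
For $b_i\in B_i$ we have $b_1+b_2\in p^mB$, so $v(b_1)=v(\varepsilon(b_1+b_2))\ge v(b_1+b_2)$, and likewise $v(b_2)\ge v(b_1+b_2)$. Hence $v(b_1+b_2)=\min(v(b_1),v(b_2))$. So $B_1\oplus B_2$ is a valuated direct sum. It is full-rank in $B$, because $KB=\varepsilon KB\oplus(1-\varepsilon)KB$. If $\varepsilon\ne0,1$, both ranks are smaller than that of $B$. By induction on rank, $B$ contains a full-rank valuated direct sum $\bigoplus_lE_l$ of finitely many finitely generated free $E_l$, with each $\operatorname{End}(E_l)\ne0$ having only the idempotents $0,1$.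

**Step 3: for such $E$, $\operatorname{End}(E)$ is local.** It suffices to show that for each $a\in\operatorname{End}(E)$, $a$ or $1-a$ is invertible in $\operatorname{End}(E)$. Let $\mathcal S=K[a]\cap\operatorname{End}(E)$. Since $K[a]$ is a finite-dimensional subalgebra of $\operatorname{End}_K(KE)$, $\mathcal S$ is a commutative $\mathbf R$-algebra that is torsion-free of finite rank as an $\mathbf R$-module. Over a complete discrete valuation domain such a module is isomorphic to $K^r\oplus\mathbf R^c$ for some $r,c$ (a textbook theorem). Let $\mathcal D$ be its divisible part. It is an ideal, since $s\mathcal D$ is divisible for $s\in\mathcal S$, and it is a finite-dimensional $K$-algebra, possibly without $1$. The idempotents of $\mathcal S$ are $0$ and $1$.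

*Case 1: $\mathcal D$ is not nilpotent.* Being finite-dimensional and commutative, $\mathcal D$ then contains a non-nilpotent $\delta$. The chain $\delta^rK[\delta]$ stabilizes, so $\delta^r=\delta^{2r}f$ for some $r\ge1$ and $f\in K[\delta]$. Then $\eta=\delta^rf\in\mathcal D$ satisfies $\eta^2=\delta^{2r}f^2=\delta^rf=\eta$, and $\eta\ne0$ since $\eta\delta^r=\delta^r\ne0$. So $\eta=1\in\mathcal D$, and $\mathcal S=\mathcal D$ is a commutative artinian ring with only trivial idempotents. Hence it is local.

*Case 2: $\mathcal D$ is nilpotent.* Then $1\notin\mathcal D$, and idempotents lift modulo $\mathcal D$. So $\mathcal S/\mathcal D\neq0$ has only trivial idempotents. It is a commutative algebra that is finitely generated as a module over the complete ring $\mathbf R$, hence a finite product of local rings, hence local. As $\mathcal D$ is nilpotent, $\mathcal S$ is local.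

In both cases $a$ or $1-a$ is invertible in $\mathcal S\subseteq\operatorname{End}(E)$.

**Step 4: multiplicities.** For $E$ as in Step 3, let $J$ be the radical of $\operatorname{End}(E)$, let $\Delta=\operatorname{End}(E)/J$, a division ring, and put
$$\operatorname{Rad}(E,X)=\{f\in\operatorname{Hom}(E,X):gf\in J\ \text{for all }g\in\operatorname{Hom}(X,E)\},\qquad\mu_E(X)=\dim_\Delta\operatorname{Hom}(E,X)/\operatorname{Rad}(E,X).$$
$\operatorname{Hom}(E,X)$ is a right $\operatorname{End}(E)$-module, $\operatorname{Rad}(E,X)$ is a submodule, and $\operatorname{Hom}(E,X)J\subseteq\operatorname{Rad}(E,X)$; so the dimension is defined. It is a cardinal, and it is an isomorphism invariant of $X$ in $\mathcal C$.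

*Additivity.* Let $f=(f_i)\in\operatorname{Hom}(E,\bigoplus X_i)=\bigoplus\operatorname{Hom}(E,X_i)$. By the coproduct property, morphisms $g:\bigoplus X_i\to E$ are families $(g_i)$, and $gf=\sum g_if_i$, a finite sum. If all $f_i$ are in $\operatorname{Rad}(E,X_i)$, then $gf\in J$. Conversely, families with one nonzero $g_i$ show that $f\in\operatorname{Rad}$ forces each $f_i\in\operatorname{Rad}(E,X_i)$. So $\operatorname{Rad}(E,\bigoplus X_i)=\bigoplus\operatorname{Rad}(E,X_i)$, and $\mu_E(\bigoplus X_i)=\sum\mu_E(X_i)$.

*Values on pieces.* Let $E'$ be another object of the same kind. If $E'\cong E$, then $\mu_E(E')=\mu_E(E)=1$, since $\operatorname{Rad}(E,E)=J$. Suppose $gf\notin J$ for some $f:E\to E'$, $g:E'\to E$. Then $gf$ is a unit, as $\operatorname{End}(E)$ is local. The element $f(gf)^{-1}g\in\operatorname{End}(E')$ is idempotent, and it is nonzero because $g\cdot f(gf)^{-1}g\cdot f=gf\ne0$. So it equals $1$. Then $f$ has the right inverse $(gf)^{-1}g$, which is also a left inverse, and $E\cong E'$. So $\mu_E(E')=0$ if $E'\not\cong E$.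

**Step 5: comparing $M$ and $N$.** Let $B_i\subseteq M_i$ and $C_j\subseteq N_j$ be NFT-submodules, $B=\bigoplus B_i$, $C=\bigoplus C_j$. They are full-rank in $M$ and $N$, with minima as values. Let $M^k\cong_HN^k$. By Lemma 1, applied to $B^k\subseteq M^k$ and $C^k\subseteq N^k$, there is an isometry between full-rank submodules of $B^k$ and $C^k$. By Step 1, $B^k\cong C^k$ in $\mathcal C$. Hence $k\mu_E(B)=k\mu_E(C)$, and so $\mu_E(B)=\mu_E(C)$ for all $E$: for finite cardinals divide by $k$, and an infinite cardinal $\mu$ satisfies $k\mu=\mu$.

Decompose each $B_i$ and $C_j$ by Step 2. Then $B$ and $C$ contain full-rank valuated direct sums of pieces as in Step 3, and $\mu_E(B)$ is the number of pieces of $B$ isomorphic to $E$ in $\mathcal C$; likewise for $C$. Matching the pieces, we obtain an index set $T$, full-rank valuated direct sums $\bigoplus_{t\in T}E_t\subseteq B$ and $\bigoplus_{t\in T}E_t'\subseteq C$, and $\mathcal C$-isomorphisms $\theta_t:E_t\to E_t'$, where each $E_t$ lies in some $B_i$ and each $E_t'$ in some $C_j$.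

**Step 6: from $\mathcal C$-isomorphisms to an isometry.** Each $E_t$ is finitely generated. So there is $m$ such that $\theta_t$ maps $p^mE_t$ into $E_t'$ without decreasing values, and $m'$ such that $\theta_t^{-1}$ does not decrease values on $p^{m'}E_t'$. With $l_t=m+m'$ we have $\theta_t(p^{l_t}E_t)\subseteq p^{m'}E'_t$. So $\theta_t$ preserves values on $p^{l_t}E_t$. As the sums are valuated direct sums, $\theta=\bigoplus\theta_t$ is an isometry of
$$Y=\bigoplus_tp^{l_t}E_t\quad\text{onto}\quad Z=\bigoplus_t\theta_t(p^{l_t}E_t).$$

**Step 7: $Y$ and $Z$ are NT-submodules.** Collecting the pieces in each $B_i$, we get $Y=\bigoplus_iY_i$ with $Y_i\subseteq B_i$ finitely generated and full-rank. $Y_i$ is nice in $M_i$ by (N2), and $B_i/Y_i$ is finitely generated torsion, hence a finite direct sum of modules $\mathbf R/p^g$. By Lemma 2, $Y_i$ is an NT-submodule of $M_i$. By (N4), $Y$ is an NT-submodule of $M$. Likewise $Z=\bigoplus_jZ_j$, with $Z_j\subseteq C_j$ finitely generated and full-rank, is an NT-submodule of $N$. Hence $M\cong_HN$.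

For the last statement of the theorem, let $M$ be a May module of finite rank. A maximal independent set generates a full-rank free submodule, which contains an NFT-submodule. So the theorem applies with one summand on each side and $k=2$. $\blacksquare$
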